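# Sharp exponential integrability of the renormalized $p$-fold self-intersection local time in the plane

## 1. Mollified Dirac masses, centering, and the Gagliardo–Nirenberg constant

Throughout, $p\ge 3$ is an integer. The arguments use only $p\ge2$, and some hand computations take $p=2$ because they are shortest there. $W$ is a Brownian motion in $\mathbb R^2$ with $W(0)=0$ unless another starting point is named, and
$$p_r(x)=\frac1{2\pi r}e^{-|x|^2/2r},\qquad x\in\mathbb R^2,\ r>0 .$$
The letter $C$ denotes a constant depending only on $p$, which may change from line to line. We use $\hat\varphi(\xi)=\int e^{-i\xi\cdot x}\varphi(x)\,dx$. If $\hat\varphi\in L^1$, then $\varphi(x)=(2\pi)^{-2}\int\hat\varphi(\xi)e^{i\xi\cdot x}d\xi$, and we always take this bounded continuous version of $\varphi$.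

**Definition (centering).** For an integrable random variable $X$, $\overline X=X-\mathbb EX$.

*Example.* Since $W(s)-W(s')\sim N(0,|s-s'|I)$ and $p_\varepsilon*p_r=p_{\varepsilon+r}$,
$$\mathbb E\,p_\varepsilon(W(s)-W(s'))=p_{\varepsilon+|s-s'|}(0)=\frac1{2\pi(\varepsilon+|s-s'|)} .$$
So $\overline{p_\varepsilon(W(s)-W(s'))}=p_\varepsilon(W(s)-W(s'))-\frac1{2\pi(\varepsilon+|s-s'|)}$. As $\varepsilon\to0$ the subtracted mean tends to $\frac1{2\pi|s-s'|}$, which is not integrable in $s$ near $s'$. This is the divergence that centering must remove.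

**Definition (ordered simplex).** $[0,t]^p_\le=\{0\le s_1<\dots<s_p\le t\}$, and similarly for $[a,b]^p_\le$.

*Example.* $[0,t]^2_\le$ is a triangle of area $t^2/2$; in general $[0,t]^p_\le$ has volume $t^p/p!$.

**Definition (renormalized local time).** For a bounded probability density $\rho$ on $\mathbb R^2$ and a Borel set $Q\subset[0,t]^p_\le$ put
$$\gamma_{p,\rho}(Q)=\int_Q\prod_{j=2}^p\overline{\rho(W(s_j)-W(s_{j-1}))}\,ds,\qquad \gamma_{p,\varepsilon}=\gamma_{p,p_\varepsilon},\qquad \gamma_p(Q)=\lim_{\varepsilon\to0}\gamma_{p,\varepsilon}(Q).$$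
Write $\gamma(t)=\gamma_p([0,t]^p_\le)$.

This is the precise form of the formal expression (Rosen (1986))
$$\gamma([0,t]^p_\le)=\int\cdots\int_{\{0\le s_1<\dots<s_p\le t\}}\prod_{j=2}^p\overline{\delta_0(W(s_j)-W(s_{j-1}))}\,ds_1\cdots ds_p .$$
Corollary 4 below proves that the limit exists in every $L^m$ and is the same for all mollifiers $\rho$ with $\hat\rho\in L^1$ and $\int|x|\rho\,dx\to0$. The kernels $p_\varepsilon$ are such a family, because $\int|x|p_\varepsilon\,dx=\sqrt{\pi\varepsilon/2}$.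

*Example (mean).* The increments $W(s_j)-W(s_{j-1})$, $2\le j\le p$, are independent, so $\mathbb E\prod_j\overline{\rho(W(s_j)-W(s_{j-1}))}=0$. Hence $\mathbb E\gamma_{p,\rho}(Q)=0$.

*Example (scaling).* We have $p_\varepsilon(\sqrt a\,x)=a^{-1}p_{\varepsilon/a}(x)$. Substitute $s=as'$ in the integral and use $W(a\,\cdot)\overset d=\sqrt a\,W$: the Jacobian is $a^p$ and the $p-1$ kernels give $a^{-(p-1)}$. So $\gamma_{p,\varepsilon}([0,at]^p_\le)\overset d=a\,\gamma_{p,\varepsilon/a}([0,t]^p_\le)$, jointly in $t$. Letting $\varepsilon\to0$,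
$$(\gamma(at))_t\overset d=(a\gamma(t))_t,\qquad \gamma_p(aQ)\overset d=a\,\gamma_p(Q),\qquad \gamma(t)\overset d=t\,\gamma(1).\tag{1}$$

**Definition (Gagliardo–Nirenberg constant).** $\kappa=\kappa(p)\in(0,\infty)$ is the best constant in
$$\|f\|_{2p}\le\kappa\,\|\nabla f\|_2^{\frac{p-1}p}\|f\|_2^{\frac1p},\qquad f\in H^1(\mathbb R^2).\tag{2}$$

*Example.* For $f=e^{-|x|^2/2}$ one has $\|f\|_2^2=\pi$, $\|\nabla f\|_2^2=\int|x|^2e^{-|x|^2}dx=\pi$ and $\|f\|_{2p}^{2p}=\pi/p$. Therefore $\kappa^{2p}\ge\frac{\pi/p}{\pi^{p-1}\pi}=\frac1{p\,\pi^{p-1}}$.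

**Definition (large deviation principle).** A family $(Z_t)$ of real random variables satisfies an LDP with speed $t$ and good rate function $I:\mathbb R\to[0,\infty]$ if all sets $\{I\le c\}$, $c<\infty$, are compact, $\limsup_t\frac1t\log P(Z_t\in F)\le-\inf_FI$ for closed $F$, and $\liminf_t\frac1t\log P(Z_t\in G)\ge-\inf_GI$ for open $G$.

*Example.* Let $P(Z\ge y)=e^{-\lambda y}$ for $y\ge0$. Then $Z_t=Z/t$ satisfies $P(Z_t\ge x)=e^{-t\lambda x}$, and the LDP holds with $I(x)=\lambda x$ for $x\ge0$, $I=\infty$ for $x<0$. For a closed $F$ with smallest nonnegative element $b$, $P(Z_t\in F)\le P(Z_t\ge b)=e^{-t\lambda b}$. For $(x-r,x+r)\subset G$ with $0<r<x$, $P(Z_t\in G)\ge e^{-t\lambda(x-r/2)}-e^{-t\lambda(x+r/2)}$; for $0\in G$, $P(Z_t\in G)\to1$.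

## 2. A sharp threshold for exponential moments

The conjecture to be proved or disproved is taken from the source "Intersection Local Times: Large Deviations", http://www.math.utk.edu/~xchen/ChenXia.pdf. It says that there is a $\lambda_0>0$ with
$$\mathbb E\exp\{\lambda|\gamma([0,1]^p_\le)|^{\frac1{p-1}}\}\ \begin{cases}<\infty&\lambda<\lambda_0,\\=\infty&\lambda>\lambda_0.\end{cases}\tag{3}$$
In words: the tail of $|\gamma(1)|^{1/(p-1)}$ should be exponential with a definite rate. If so, what is the rate? The answer is that the conjecture is true, with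
$$\lambda_0=\tfrac12\,(p!)^{\frac1{p-1}}\,\kappa(p)^{-\frac{2p}{p-1}} .\tag{4}$$

**Theorem 1.** With $\lambda_0$ as in (4),
$$\lim_{t\to\infty}\frac1t\log P(\gamma(1)\ge t^{p-1})=\lim_{t\to\infty}\frac1t\log P(|\gamma(1)|\ge t^{p-1})=-\lambda_0,\qquad \lim_{t\to\infty}\frac1t\log P(\gamma(1)\le-t^{p-1})=-\infty .$$

Theorem 1 gives (3). Let $Y=|\gamma(1)|^{1/(p-1)}$. For $\lambda>0$, $\mathbb Ee^{\lambda Y}=1+\int_0^\infty\lambda e^{\lambda y}P(Y\ge y)\,dy$, and Theorem 1 says $P(Y\ge y)=P(|\gamma(1)|\ge y^{p-1})=e^{-\lambda_0y(1+o(1))}$. If $0<\lambda<\lambda'<\lambda_0$, then $P(Y\ge y)\le e^{-\lambda'y}$ for large $y$ and the integral converges. If $\lambda>\lambda'>\lambda_0$, then $P(Y\ge y)\ge e^{-\lambda'y}$ for large $y$ and it diverges. For $\lambda\le0$ there is nothing to prove. No claim is made about $\lambda=\lambda_0$.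

**Theorem 2.** (a) $\gamma(1)/t^{p-1}$ satisfies an LDP with speed $t$ and good rate function $I(x)=\lambda_0x^{1/(p-1)}$ for $x\ge0$, $I(x)=\infty$ for $x<0$. Further, $\mathbb E\exp\{\lambda(\gamma(1)^-)^{1/(p-1)}\}<\infty$ for all $\lambda$, and
$$\lim_{m\to\infty}\frac1m\log\frac{\mathbb E|\gamma(1)|^m}{(m(p-1))!}=-(p-1)\log\lambda_0 .$$
(b) $\gamma(t)$ has a continuous version, and almost surely
$$\limsup_{t\to\infty}\frac{\gamma(t)}{t(\log\log t)^{p-1}}=\lambda_0^{-(p-1)},\qquad \liminf_{t\to\infty}\frac{\gamma(t)}{t(\log\log t)^{p-1}}=0;$$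
the set of limit points is $[0,\lambda_0^{-(p-1)}]$.

*How large is $\lambda_0$?* The Gaussian example gives $\kappa^{-2p/(p-1)}\le\pi\,p^{1/(p-1)}$, hence $\lambda_0\le\frac\pi2(p\cdot p!)^{1/(p-1)}$. For $p=3$ formula (4) reads $\lambda_0=\frac{\sqrt6}2\kappa(3)^{-3}$.

*Another form (not used below).* By Weinstein (CMP 87, 1983), equality in (2) is attained at the ground state $\mathcal Q>0$ of $\Delta\mathcal Q-\mathcal Q+\mathcal Q^{2p-1}=0$ in $\mathbb R^2$. Testing the equation with $\mathcal Q$ gives $\|\nabla\mathcal Q\|_2^2+\|\mathcal Q\|_2^2=\|\mathcal Q\|_{2p}^{2p}$, and Pohozaev's identity gives $\|\mathcal Q\|_2^2=\frac1p\|\mathcal Q\|_{2p}^{2p}$. So $\|\mathcal Q\|_{2p}^{2p}=p\|\mathcal Q\|_2^2$, $\|\nabla\mathcal Q\|_2^2=(p-1)\|\mathcal Q\|_2^2$, whence $\kappa^{2p}=p\,(p-1)^{-(p-1)}\|\mathcal Q\|_2^{-(2p-2)}$ and $\lambda_0=\frac{p-1}2((p-1)!)^{1/(p-1)}\|\mathcal Q\|_2^2$.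

## 3. Two chains by hand

**The scale.** By (1), $P(\gamma(1)\ge t^{p-1})=P(\gamma(t)\ge t^p)$, so the event says that in time $t$ the path produces about $t^p$ intersections. Here is a cheap way to reach this order. Let $L_\delta(t,x)=\int_0^tp_\delta(W(s)-x)ds$, a smoothed occupation density, with $\delta\le1/(2\log2)$. If $|W(s)|\le1$ for all $s\le t$, then at least half of the total mass $t$ of $L_\delta(t,\cdot)$ lies in $\{|x|\le2\}$, because $\int_{|z|>1}p_\delta(z)dz=e^{-1/2\delta}\le\frac12$. Hölder's inequality on this disc gives $\int L_\delta(t,x)^pdx\ge(t/2)^p(4\pi)^{-(p-1)}$. Staying in the unit disc up to time $t$ has probability at least $c^{\lceil t\rceil}$ for some $c>0$: by the Markov property it suffices that during each unit of time the path stays in the unit disc and ends in the half disc, and the probability of this from any start in the half disc is bounded below. So order $t^p$ costs only $e^{-O(t)}$. The exact price will be an optimization over the occupation profile.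

**The second moment for $p=2$.** Take two chains $a_1<a_2$ and $b_1<b_2$ and let $X,X'$ be the two increments. With $\Sigma$ the $2\times2$ covariance matrix of one coordinate of $(X,X')$,
$$\mathbb E[p_\varepsilon(X)p_\varepsilon(X')]=\frac1{(2\pi)^2\det(\Sigma+\varepsilon I)},$$
since the left side is the density at $0$ of $(X,X')$ plus independent $N(0,\varepsilon I)$ noises. Up to exchanging the chains there are three orderings. Let $\tau_1,\tau_2,\tau_3$ be the successive gaps.

For $a_1a_2b_1b_2$ the increments are independent and the centered expectation is $0$.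

For the crossing order $a_1b_1a_2b_2$, $\det\Sigma=(\tau_1+\tau_2)(\tau_2+\tau_3)-\tau_2^2=\tau_1\tau_2+\tau_1\tau_3+\tau_2\tau_3\ge3(\tau_1\tau_2\tau_3)^{2/3}$ by the arithmetic–geometric inequality. The centered expectation is nonnegative and at most $(2\pi)^{-2}/\det\Sigma$, which is integrable near $0$.

For the nested order $a_1b_1b_2a_2$, put $a=\tau_1+\tau_3$, $\tau=\tau_2$. Then
$$\det(\Sigma+\varepsilon I)=(a+\tau+\varepsilon)(\tau+\varepsilon)-\tau^2=(a+\varepsilon)(\tau+\varepsilon)+\tau\varepsilon,$$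
and $(2\pi)^2$ times the centered expectation equals
$$\frac1{\det(\Sigma+\varepsilon I)}-\frac1{(a+\tau+\varepsilon)(\tau+\varepsilon)}=\frac{\tau^2}{\det(\Sigma+\varepsilon I)\,(a+\tau+\varepsilon)(\tau+\varepsilon)}\le\frac1{a(a+\tau)} .\tag{5}$$
The bound is integrable near $0$: $a\ge2(\tau_1\tau_3)^{1/2}$ and $a+\tau\ge3(\tau_1\tau_2\tau_3)^{1/3}$ give powers $-\frac56,-\frac13,-\frac56$. So $\mathbb E\gamma_{2,\varepsilon}([0,1]^2_\le)^2$ stays bounded as $\varepsilon\to0$.

## 4. Where expanding all the centerings breaks down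

The first thing to try for high moments is to write every factor as $\overline\varphi=\varphi-\mathbb E\varphi$, expand, and bound each term. The nested order shows where this stops. Each of the two terms in (5) is singular in the gap $\tau$ between $b_1$ and $b_2$: for $\varepsilon\le1$,
$$\int_0^1\frac{d\tau}{(a+\tau+\varepsilon)(\tau+\varepsilon)}\ge\frac1{a+2}\log\Big(1+\frac1\varepsilon\Big)\to\infty,$$
and the other term is larger still, since the difference in (5) is nonnegative. Only the difference is bounded. So the centering of a link whose two endpoints are neighbors in the global ordering must be kept intact. Other links cause no such trouble, and it will turn out that their centerings can be expanded.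

There is a second constraint. Below we apply Markov's inequality with moments of order $m\approx2t$ to an event of the form $\{|\cdot|\ge\delta t^p\}$, so we can afford $m$-th moments of size $(\text{small})^mm^{pm}$. The $m$-th power of a $p$-fold time integral splits into up to $(mp)!/(p!)^m$ orderings, which already uses up $m^{pm}$. Therefore each single ordering must be bounded by $C^m$, with no factorial loss, together with a factor $\varepsilon^{\theta m}$ that supplies the smallness.

What replaces the expansion is read off in Fourier variables. For a neighboring pair at time distance $\tau$, let $\eta$ be the total frequency of the other links passing over the gap. The intact centered factor contributes at most $C\tau^{-1}\min(1,\sqrt\tau|\eta|)\le C\tau^{-1+2\theta}|\eta|^{4\theta}$. The singularity is now integrable for any $\theta>0$. The price is a small power of $|\eta|$, and this can be charged to the Gaussian factors of the remaining gaps. If $\theta$ is small enough, these weakened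 Gaussian factors still give an integral over a graph whose vertices are the chains, and Hölder's inequality bounds it by $C^m$.

## 5. The moment lemma

Fix $\theta=\frac1{28p^2}$. Consider $m$ chains $s_1^i<\dots<s_p^i$, $1\le i\le m$. A *link* is a pair $\ell=(i,j)$ with $2\le j\le p$, and $X_\ell=W(s^i_j)-W(s^i_{j-1})$. Each link carries a function $\varphi_\ell$ of one of two types.

* Type P: $\varphi_\ell$ is a probability density with $\hat\varphi_\ell\in L^1$. Example: $p_\varepsilon$.
* Type H: $\varphi_\ell=\varphi'-\varphi''$ with probability densities $\varphi',\varphi''$, $\hat\varphi',\hat\varphi''\in L^1$, and $\int|x|\varphi'dx,\ \int|x|\varphi''dx\le2\sqrt\varepsilon$. Example: $p_r-p_\varepsilon$ with $0<r\le\varepsilon$, since $\sqrt{\pi r/2}\le2\sqrt\varepsilon$.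

Let $S$ be a set of *marked* links, all of type H with the same $\varepsilon>0$, at most one per chain. An *ordering* $\sigma$ is an interleaving of the chains; on its region the $n=mp$ times, listed increasingly, are $0<u_1<\dots<u_n$ (ties have measure zero).

**Lemma 3.** For each ordering $\sigma$ and $\beta\in\{0,\theta\}$,
$$K_\sigma:=\int_\sigma e^{-u_n}\prod_{i=1}^m(s_1^i)^{-\beta}\,\Big|\mathbb E\prod_\ell\overline{\varphi_\ell(X_\ell)}\Big|\,du\le C^m\varepsilon^{\theta|S|} .$$

The constant does not depend on the functions $\varphi_\ell$, nor on $\sigma$, $m$ or $\varepsilon$. The proof takes nine steps.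

**Step 1 (runs, inner and outer links).** The purpose is to separate the links whose centering must stay intact from the others. Let $\tau_0=u_1$ and $\tau_k=u_{k+1}-u_k$. Group $u_1,\dots,u_n$ into *runs* $\rho_1,\dots,\rho_M$: maximal blocks $\rho_g=\{u_{a_g},\dots,u_{b_g}\}$ of consecutive points of the same chain, which we call $c_g$. By maximality $c_{g+1}\ne c_g$. Gaps inside runs are *inner*. The two endpoints of an inner gap are consecutive in their chain, so they form a link covering exactly this gap; call it an inner link. The gaps $t_g:=\tau_{b_g}$ between $\rho_g$ and $\rho_{g+1}$, $1\le g<M$, are *outer*. The remaining links form the set $\mathcal O$ of *outer* links. An outer link $\ell$ goes from the last point of a run, with index $f(\ell)$, to the first point of the next run of the same chain, with index $e(\ell)$. It covers the outer gaps $t_g$ with $f(\ell)\le g<e(\ell)$ and the inner gaps of the runs strictly between $f(\ell)$ and $e(\ell)$.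

*Example.* Let $p=3$, with chains $a,b$ in the order $a_1\,b_1\,b_2\,a_2\,a_3\,b_3$. The runs are $\{a_1\},\{b_1,b_2\},\{a_2,a_3\},\{b_3\}$. The inner links are $b_1b_2$ and $a_2a_3$. The outer links are $a_1a_2$ with $(f,e)=(1,3)$ and $b_2b_3$ with $(f,e)=(2,4)$.

If $\rho_1$ has an inner gap, no other link covers it: another link over it would have to start at a point of $\rho_1$, which is a point of the same chain, and links of one chain cover disjoint intervals. Its centered factor is then independent of all other factors, so the expectation is $0$ and $K_\sigma=0$. Hence we assume from now on that $\rho_1$ is a single point. In particular $M\ge2$, because $p\ge2$.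

Let $N_g=b_g-a_g$ be the number of inner gaps of $\rho_g$. The sum of $N_g$ over the runs of one chain is at most $p-1$.

**Step 2 (expansion of the outer centerings, and Fourier inversion).** The purpose is to turn the expectation into a product over gaps. Expanding the centering of the outer links only,
$$\mathbb E\prod_\ell\overline{\varphi_\ell(X_\ell)}=\sum_{R\subset\mathcal O}(-1)^{|R|}\prod_{\ell\in R}\mathbb E\varphi_\ell(X_\ell)\;\mathbb E\Big[\prod_{\ell\in D}\varphi_\ell(X_\ell)\prod_{\rm inner}\overline{\varphi_\ell(X_\ell)}\Big],\qquad D=\mathcal O\setminus R,$$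
a sum of at most $2^{mp}$ terms. For every link,
$$|\hat\varphi_\ell(\xi)|\le4w_\ell(\xi),\qquad w_\ell=1\text{ if }\ell\text{ is unmarked},\qquad w_\ell(\xi)=\varepsilon^\theta|\xi|^{2\theta}\text{ if }\ell\text{ is marked}.$$
For unmarked links $|\hat\varphi_\ell|\le2$. For marked ones, $|\hat\varphi'-\hat\varphi''|\le2$, and also $|\hat\varphi'-\hat\varphi''|\le|\hat\varphi'-1|+|\hat\varphi''-1|\le|\xi|\int|x|(\varphi'+\varphi'')dx\le4\sqrt\varepsilon|\xi|$. So $|\hat\varphi_\ell|\le4\min(1,\sqrt\varepsilon|\xi|)\le4(\sqrt\varepsilon|\xi|)^{2\theta}$, as $2\theta\le1$.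

Now insert Fourier inversion for $\ell\in D$. Fubini applies because $\hat\varphi_\ell\in L^1$ and all $\varphi_\ell$ are bounded. Each $X_\ell$ is the sum of the increments of $W$ over the gaps that $\ell$ covers, and increments over different gaps are independent. Hence
$$\mathbb E\Big[\prod_D\varphi_\ell\prod_{\rm inner}\overline{\varphi_\ell}\Big]=(2\pi)^{-2|D|}\int d\xi_D\prod_D\hat\varphi_\ell(\xi_\ell)\prod_{g<M}e^{-\frac12t_g|y_g|^2}\prod_{k\ \rm inner}\psi_k(\eta_k),$$
with
$$y_g=\sum_{\ell\in D:\,f(\ell)\le g<e(\ell)}\xi_\ell,\qquad \eta_k=\sum_{\ell\in D,\ \ell\text{ covers }k}\xi_\ell,\qquad \psi_k(\eta)=\mathbb E\big[e^{i\eta\cdot W(\tau_k)}\,\overline{\varphi(W(\tau_k))}\big],$$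
where $\varphi$ is the function of the inner link at $k$. For an inner gap $k$ of $\rho_g$ (so $g\ge2$), $\eta_k$ is the sum over $f(\ell)<g<e(\ell)$, while $y_{g-1}$ is the sum over $f(\ell)<g\le e(\ell)$. At most one link has $e(\ell)=g$. Thus
$$\eta_k=y_{g-1}-\xi_\ell\,\mathbf 1[\exists\,\ell\in D:\ e(\ell)=g].\tag{6}$$
In the example with $D=\mathcal O$: $y_1=\xi_a$, $y_2=\xi_a+\xi_b$, $y_3=\xi_b$. Over the gap $b_1b_2$ we have $\eta=\xi_a=y_1$; over $a_2a_3$ we have $\eta=\xi_b=y_2-\xi_a$.

**Step 3 (inner gaps).** The purpose is to show that an intact centered factor has an integrable singularity, and a factor $\varepsilon^\theta$ if marked. Write $\tau=\tau_k$ and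
$$\psi_k(\eta)=\int\varphi F\,dx,\qquad F(x)=p_\tau(x)\big(e^{i\eta\cdot x}-e^{-\tau|\eta|^2/2}\big).$$
Clearly $|F|\le2p_\tau(0)=\frac1{\pi\tau}$. Since $\min(1,\frac12z^2)\le z$ for $z\ge0$,
$$|e^{i\eta\cdot x}-e^{-\tau|\eta|^2/2}|\le|\eta||x|+\min(1,\tfrac12\tau|\eta|^2)\le|\eta|(|x|+\sqrt\tau).$$
With $|x|^ap_\tau(x)\le C\tau^{a/2-1}$ for $a=0,1,2$ this yields $|F|\le C\tau^{-1}\sqrt\tau|\eta|$ and
$$|\nabla F|\le\frac{|x|}\tau p_\tau(x)\,|\eta|(|x|+\sqrt\tau)+|\eta|p_\tau(x)\le C\tau^{-1}|\eta| .$$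
Since $\int|\varphi|\le2$, in all cases
$$|\psi_k(\eta)|\le C\tau^{-1}\min(1,\sqrt\tau|\eta|)\le C\tau^{-1}(\sqrt\tau|\eta|)^{4\theta}=C\tau^{-1+2\theta}|\eta|^{4\theta}.$$
If the link is marked, then $\int(\varphi'-\varphi'')=0$, so
$$|\psi_k(\eta)|=\Big|\int(\varphi'-\varphi'')(F-F(0))dx\Big|\le C\tau^{-1}|\eta|\int|x|(\varphi'+\varphi'')dx\le C\tau^{-1}\sqrt\varepsilon|\eta| .$$
Together with the previous bound, $|\psi_k|\le C\tau^{-1}\min(1,\sqrt\tau|\eta|,\sqrt\varepsilon|\eta|)$. Since $\min(1,a,b)\le\min(1,a)^{1/2}\min(1,b)^{1/2}\le a^{2\theta}b^{2\theta}$ (as $2\theta\le\frac12$), we get $|\psi_k|\le C\tau^{-1}(\sqrt\tau|\eta|)^{2\theta}(\sqrt\varepsilon|\eta|)^{2\theta}=C\varepsilon^\theta\tau^{-1+\theta}|\eta|^{4\theta}$. So in all cases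
$$|\psi_k(\eta)|\le C\epsilon_k(\tau_k^{-1+\theta}+\tau_k^{-1+2\theta})|\eta|^{4\theta},\qquad \epsilon_k=\varepsilon^\theta\text{ if the link is marked, otherwise }1.\tag{7}$$

**Step 4 (converting the powers of $\eta$).** The purpose is to express the powers $|\eta_k|^{4\theta}$ through the $y_g$, which carry Gaussian decay, and through single frequencies $\xi_\ell$. Let $\alpha_g=4\theta N_g\le1$. By (6) all inner gaps of $\rho_g$ have the same $\eta_k$. Subadditivity of $z\mapsto z^{\alpha_g}$ gives, for $N_g\ge1$,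
$$\prod_{k\in\rho_g}|\eta_k|^{4\theta}\le|y_{g-1}|^{\alpha_g}+|\xi_\ell|^{\alpha_g}\mathbf 1[\exists\,\ell\in D:\ e(\ell)=g].$$
Expand the product over $g$ into at most $2^{mp}$ terms, and let $\Gamma$ be the set of $g$ for which the first alternative is taken. For $\alpha\in[0,1]$ we have $|y|^\alpha e^{-\frac12t|y|^2}\le2t^{-\alpha/2}e^{-\frac14t|y|^2}$: with $z=\sqrt t|y|$, the maximum of $z^\alpha e^{-z^2/4}$ is $(2\alpha)^{\alpha/2}e^{-\alpha/2}\le2$. Each $y_{g-1}$ is charged at most once. So each term is at most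
$$C^m\prod_{k\ \rm inner}\epsilon_k(\tau_k^{-1+\theta}+\tau_k^{-1+2\theta})\prod_{g\in\Gamma}t_{g-1}^{-\alpha_g/2}\;(2\pi)^{-2|D|}\int d\xi_D\prod_D\tilde w_\ell(\xi_\ell)\prod_{g<M}e^{-\frac14t_g|y_g|^2},\tag{8}$$
where $\tilde w_\ell$ is either $w_\ell$ or $w_\ell|\xi|^{\alpha_{e(\ell)}}$. Each $\tilde w_\ell$ is radially nondecreasing. For $\ell\in R$ put $\tilde w_\ell=w_\ell$. Since $\ell$ covers at least the outer gaps $f(\ell)\le g<e(\ell)$,
$$|\mathbb E\varphi_\ell(X_\ell)|\le4(2\pi)^{-2}\int\tilde w_\ell(\xi)e^{-\frac14\left(\sum_{f(\ell)\le g<e(\ell)}t_g\right)|\xi|^2}d\xi .\tag{9}$$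

**Step 5 (putting the expanded links back).** The purpose is to remove the dependence on $R$, so that all outer links appear in one Gaussian integral. For $\mathcal S\subset\mathcal O$ let
$$\mathcal I(\mathcal S)=\int\prod_{\ell\in\mathcal S}\tilde w_\ell(\xi_\ell)\prod_{g<M}e^{-\frac14t_g|\sum_{\ell\in\mathcal S:f(\ell)\le g<e(\ell)}\xi_\ell|^2}d\xi_{\mathcal S}\in[0,\infty].$$
For $a\in\mathcal O\setminus\mathcal S$ we claim
$$\mathcal I(\mathcal S\cup\{a\})\ge\mathcal I(\mathcal S)\int\tilde w_a(\xi)e^{-\frac14c|\xi|^2}d\xi,\qquad c=\sum_{f(a)\le g<e(a)}t_g .\tag{10}$$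
Fix $\xi_{\mathcal S}$, let $y_g$ be the sums over $\mathcal S$, and put $v=c^{-1}\sum_{f(a)\le g<e(a)}t_gy_g$. Completing the square,
$$\sum_{f(a)\le g<e(a)}t_g|y_g+\xi_a|^2=c|\xi_a+v|^2-c|v|^2+\sum_{f(a)\le g<e(a)}t_g|y_g|^2\le c|\xi_a+v|^2+\sum_{f(a)\le g<e(a)}t_g|y_g|^2 .$$
The other gaps are unaffected by $\xi_a$. It remains to see that $\int\tilde w_a(\xi)e^{-\frac14c|\xi+v|^2}d\xi\ge\int\tilde w_a(\xi)e^{-\frac14c|\xi|^2}d\xi$. Write $\tilde w_a=\int_0^\infty\mathbf 1[\tilde w_a>s]ds$. Each set $\{\tilde w_a>s\}$ is the complement of a ball centered at $0$ (or everything). Among balls of given radius, the one centered at the center of the Gaussian has the largest Gaussian mass, so its complement has the smallest. This proves (10).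

Start from $\mathcal S=D$ and apply (10) successively for $a\in R$. By (9), the product of $\prod_R|\mathbb E\varphi_\ell(X_\ell)|$ with the factor $(2\pi)^{-2|D|}\int d\xi_D\cdots$ of (8) is at most
$$C^m(2\pi)^{-2|\mathcal O|}\int d\xi_{\mathcal O}\prod_{\ell\in\mathcal O}\tilde w_\ell(\xi_\ell)\prod_{g<M}e^{-\frac14t_g|Y_g|^2},\qquad Y_g=\sum_{\ell\in\mathcal O:\,f(\ell)\le g<e(\ell)}\xi_\ell .$$

**Step 6 (eliminating the weights $\tilde w$).** The purpose is to pay for the powers of $|\xi_\ell|$ with the Gaussian factors in $Y_g$, charging each $Y_g$ only boundedly often. Put $Y_0=Y_M=0$. Let chain $i$ have runs $g_1<\dots<g_q$, and let $\ell_v$ be the link joining $\rho_{g_v}$ to $\rho_{g_{v+1}}$. Passing from $Y_{g_v-1}$ to $Y_{g_v}$, the link leaving $\rho_{g_v}$ enters the sum and the link arriving at $\rho_{g_v}$ drops out. So $Y_{g_v}-Y_{g_v-1}=\xi_{\ell_v}-\xi_{\ell_{v-1}}$ with $\xi_{\ell_0}=\xi_{\ell_q}=0$, and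
$$\xi_{\ell_v}=\sum_{v'\le v}(Y_{g_{v'}}-Y_{g_{v'}-1}).$$
Since $g_{v+1}\ge g_v+2$, the indices $g_v,g_v-1$ ($1\le v\le q$) are all distinct. Hence $|\xi_{\ell_v}|\le\sum_{g\in\mathcal N_i}|Y_g|$, where $\mathcal N_i=\{g_v,g_v-1\}_v\cap\{1,\dots,M-1\}$. Here $|\mathcal N_i|\le2p$, and each $g\in\{1,\dots,M-1\}$ lies in exactly two of these sets, $\mathcal N_{c_g}$ and $\mathcal N_{c_{g+1}}$.

The product of the $\tilde w_\ell$ over the outer links of chain $i$ is the factor $\varepsilon^\theta$ (if the marked link of the chain is outer) times a product of powers of the $|\xi_\ell|$ with total exponent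
$$\alpha^{(i)}\le2\theta+4\theta(p-1)\le4p\theta\le1 .$$
That product of powers is at most $\big(\sum_{\mathcal N_i}|Y_g|\big)^{\alpha^{(i)}}\le\sum_{g\in\mathcal N_i}|Y_g|^{\alpha^{(i)}}$; if $\alpha^{(i)}=0$ replace it by $1$. Multiply over $i$ and expand into at most $(2p)^m$ terms. In each term $|Y_g|$ gets an exponent $\alpha''_g\le2\cdot4p\theta=8p\theta\le1$. For $\alpha\in[0,1]$ we have $|Y|^\alpha e^{-\frac14t|Y|^2}\le3t^{-\alpha/2}e^{-\frac18t|Y|^2}$, because $\max_zz^\alpha e^{-z^2/8}=(4\alpha)^{\alpha/2}e^{-\alpha/2}\le3$. So the powers are replaced by factors $t_g^{-\alpha''_g/2}$, and the Gaussian factors become $e^{-\frac18t_g|Y_g|^2}$.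

**Step 7 (the weight $\beta$ and the bookkeeping of powers).** The purpose is to collect all singular powers of the gaps. The point $s^i_1$ is the first point of some run $\rho_g$. If $g\ge2$ then $s_1^i\ge t_{g-1}$ and $(s_1^i)^{-\beta}\le t_{g-1}^{-\beta}$; if $g=1$ it equals $\tau_0^{-\beta}$. Different chains use different $g$. The total negative power of $t_g$ is therefore at most
$$\underbrace{2p\theta}_{\text{Step 4}}+\underbrace{4p\theta}_{\text{Step 6}}+\underbrace{\theta}_{\beta}\le7p\theta=\frac1{4p},$$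
and such a power is at most $1+t_g^{-1/(4p)}$. Each marked link is inner or outer and has given one factor $\varepsilon^\theta$ in either case, so the $\varepsilon$-factors multiply to $\varepsilon^{\theta|S|}$. Integrate against $e^{-u_n}=e^{-\sum_k\tau_k}$; the change of variables from $u$ to $\tau$ has Jacobian one. The $\tau_0$-integral is at most $\int e^{-\tau}(1+\tau^{-\theta})d\tau\le C$, and each of the at most $mp$ inner gaps gives at most $\int e^{-\tau}(\tau^{-1+\theta}+\tau^{-1+2\theta})d\tau=\Gamma(\theta)+\Gamma(2\theta)\le C$. All expansions together had at most $2^{mp}2^{mp}(2p)^m\le C^m$ terms. Hence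
$$K_\sigma\le C^m\varepsilon^{\theta|S|}\int\prod_{g<M}e^{-t_g}\big(1+t_g^{-\frac1{4p}}\big)\Big[(2\pi)^{-2|\mathcal O|}\int d\xi_{\mathcal O}\prod_{g<M}e^{-\frac12\frac{t_g}4|Y_g|^2}\Big]dt .\tag{11}$$

**Step 8 (back to space).** The purpose is to rewrite the bracket in (11) as an integral over one point of the plane per chain. Let $Z_1=0$ and let $Z_{g+1}-Z_g\sim N(0,\frac{t_g}4I)$ be independent. Since $\sum_{\mathcal O}\xi_\ell\cdot(Z_{e(\ell)}-Z_{f(\ell)})=\sum_gY_g\cdot(Z_{g+1}-Z_g)$, the vector $(Z_{e(\ell)}-Z_{f(\ell)})_{\ell\in\mathcal O}$ has characteristic function $\prod_ge^{-\frac12\frac{t_g}4|Y_g|^2}$. For each $g\ge2$ such that $\rho_g$ is not the first run of its chain, let $\ell$ be the link with $e(\ell)=g$ and replace the coordinate $Z_g$ by $Z_g-Z_{f(\ell)}$. Because $f(\ell)<g$, this is a unit triangular change of the variables $(Z_2,\dots,Z_M)$. So the vector is a nondegenerate Gaussian, and the bracket is its density at $0$. The remaining coordinates are the $Z_g$ of the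 first runs of the chains $i\ne c_1$; call them $x_i$. When all differences are $0$, every run of chain $i$ sits at $x_i$. Integrating out the remaining coordinates, the bracket equals
$$\int\prod_{g<M}p_{t_g/4}(x_{c_{g+1}}-x_{c_g})\prod_{i\ne c_1}dx_i,\qquad x_{c_1}=0 .$$
By Tonelli, the $t$-integral in (11) equals
$$\int\prod_{g<M}G(x_{c_{g+1}}-x_{c_g})\prod_{i\ne c_1}dx_i,\qquad G=\int_0^\infty e^{-t}\big(1+t^{-\frac1{4p}}\big)p_{t/4}\,dt .\tag{12}$$
In the example, (12) is $\int G(x_b)^3dx_b$, as the order of runs is $a,b,a,b$ and $G$ is even.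

**Step 9 (integrating out the vertices).** The purpose is to bound (12) by $C^m$. Since $\|p_s\|_q\le Cs^{-(1-1/q)}$, $\|G\|_q\le C\int_0^\infty e^{-t}(1+t^{-1/(4p)})t^{-(1-1/q)}dt<\infty$ whenever $\frac1q>\frac1{4p}$, in particular for $1\le q\le2p$. View (12) as a graph: vertices are chains, and each $g<M$ is an edge between the distinct vertices $c_g,c_{g+1}$. A chain has at most $p$ runs, so at most $2p$ edges meet at a vertex. Integrate the $x_v$ in reverse order of first appearance. When $x_v$ is integrated, the remaining edges at $v$ go to vertices that appeared earlier. There are at most $2p$ of them, and at least one, namely the edge preceding the first run of $v$. By Hölder, $\int\prod_{e=1}^qG(x-y_e)dx\le\|G\|_q^q$ uniformly in the $y_e$, for $1\le q\le2p$. Multiplying these bounds gives $C^m$, and (11) becomes $K_\sigma\le C^m\varepsilon^{\theta|S|}$. $\square$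

## 6. Existence of $\gamma$ and super-exponential approximation

**Corollary 4.** Let $t>0$, $Q\subset[0,t]^p_\le$ Borel, $m$ even.

(i) Let $\rho,\rho'$ be probability densities with integrable Fourier transforms and $\int|x|\rho,\int|x|\rho'\le2\sqrt\varepsilon$. Then $\|\gamma_{p,\rho'}(Q)-\gamma_{p,\rho}(Q)\|_m\le Ce^{t/m}\varepsilon^\theta m^p$. Hence $\gamma_p(Q)$ exists as a limit in all $L^m$, does not depend on the mollifier, and
$$\|\gamma_p(Q)-\gamma_{p,\varepsilon}(Q)\|_m\le Ce^{t/m}\varepsilon^\theta m^p.$$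

(ii) If $Q\subset\{s_1\le r\}$, then $\|\gamma_p(Q)\|_m\le Ce^{t/m}r^\theta m^p$.

*Proof.* (i) Write $\overline{\rho'}=\overline{\rho'-\rho}+\overline\rho$ in each factor. The difference is $\sum_{\emptyset\ne A\subset\{2,\dots,p\}}T_A$ with
$$T_A=\int_Q\prod_{j\in A}\overline{(\rho'-\rho)(W(s_j)-W(s_{j-1}))}\prod_{j\notin A}\overline{\rho(W(s_j)-W(s_{j-1}))}\,ds .$$
All functions are bounded, so by Fubini $\mathbb ET_A^m=\int_{Q^m}\mathbb E\prod_\ell\overline{\varphi_\ell(X_\ell)}\,ds$, with $\varphi_\ell=\rho'-\rho$ (type H) for $j\in A$ and $\varphi_\ell=\rho$ (type P) for $j\notin A$. Take absolute values inside, enlarge $Q^m$ to $([0,t]^p_\le)^m$, split into at most $(mp)!\le(mp)^{mp}$ orderings, and insert $1\le e^te^{-u_n}$. Mark the link $(i,\min A)$ in each chain, so $|S|=m$. Lemma 3 with $\beta=0$ gives $\mathbb ET_A^m\le e^t(C\varepsilon^\theta)^mm^{pm}$. Since $m$ is even, $\mathbb ET_A^m=\|T_A\|_m^m$, and summing over the at most $2^{p-1}$ sets $A$ gives the first claim. With $\rho=p_\varepsilon$,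 $\rho'=p_{\varepsilon'}$, $\varepsilon'<\varepsilon$, this is the Cauchy property, and $\varepsilon'\to0$ gives the last bound. For any mollifiers $\rho'$ with $\int|x|\rho'\to0$, choose $\varepsilon\to0$ with $\int|x|\rho'\le2\sqrt\varepsilon$ and compare with $p_\varepsilon$: the limit is the same. Convergence for even $m$ implies it for all $m$, as $L^m$ norms increase with $m$.

(ii) Let all links carry $p_\varepsilon$, with no marks and $\beta=\theta$. On $Q^m$, $1\le\prod_i(r/s^i_1)^\theta$, so Lemma 3 gives $\mathbb E\gamma_{p,\varepsilon}(Q)^m\le e^tr^{\theta m}C^mm^{pm}$. Let $\varepsilon\to0$. $\square$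

**Corollary 5.** For every $\delta>0$, $\displaystyle\lim_{\varepsilon\to0}\limsup_{t\to\infty}\tfrac1t\log P\big(|\gamma(t)-\gamma_{p,\varepsilon}([0,t]^p_\le)|\ge\delta t^p\big)=-\infty$.

*Proof.* Let $t\ge1$ and $m=2\lceil t\rceil$, so $2t\le m\le4t$. Then $e^{t/m}\le e^{1/2}$ and $m^p\le4^pt^p$. By Markov's inequality and Corollary 4(i) the probability is at most $(C\varepsilon^\theta/\delta)^m\le(C\varepsilon^\theta/\delta)^{2t}$ once $C\varepsilon^\theta<\delta$. So the $\limsup$ is at most $2\log(C\varepsilon^\theta/\delta)\to-\infty$. $\square$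

For fixed $\varepsilon$, on the scale $t^p$, the centerings do not matter. Put
$$B_\varepsilon(t)=\int_{[0,t]^p_\le}\prod_{j=2}^pp_\varepsilon(W(s_j)-W(s_{j-1}))\,ds\ge0 .$$

**Lemma 6.** For $t\ge1$ the following deterministic bound holds:
$$|\gamma_{p,\varepsilon}([0,t]^p_\le)-B_\varepsilon(t)|\le C_\varepsilon t^{p-1}\big(1+\log^{p-1}(1+t/\varepsilon)\big)=o(t^p).\tag{13}$$

*Proof.* Expand the centerings. Consider a term with $a\ge1$ factors replaced by expectations. Each of the other $p-1-a$ kernels is at most $\frac1{2\pi\varepsilon}$. In the variables $s_1$ and $s_j-s_{j-1}\in[0,t]$, each expectation factor integrates to at most $\int_0^t\frac{dr}{2\pi(\varepsilon+r)}=\frac1{2\pi}\log(1+t/\varepsilon)$, and each of the other $p-a$ variables contributes at most $t$. So the term is at most $C_\varepsilon t^{p-a}\log^a(1+t/\varepsilon)$. Sum over the terms. $\square$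

**The lower tail in Theorem 1.** Let $\delta>0$. As $B_\varepsilon\ge0$, (13) gives $\gamma_{p,\varepsilon}([0,t]^p_\le)\ge-\frac\delta2t^p$ for large $t$, so $\{\gamma(t)\le-\delta t^p\}\subset\{|\gamma(t)-\gamma_{p,\varepsilon}([0,t]^p_\le)|\ge\frac\delta2t^p\}$. By Corollary 5 with $\varepsilon\to0$, and by $\gamma(t)\overset d=t\gamma(1)$,
$$\tfrac1t\log P(\gamma(1)\le-\delta t^{p-1})\to-\infty\quad\text{for each }\delta>0.\tag{14}$$

## 7. The upper tail: a Feynman–Kac bound on a torus

By Corollary 5 and (13), what remains is to bound $P(B_\varepsilon(t)\ge at^p)$.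

**Step 1 (comparison with an $L^p$ norm).** The purpose is to replace $B_\varepsilon$, a chain of kernels, by a power of a norm. Recall $L_\delta(t,x)=\int_0^tp_\delta(W(s)-x)ds$ and put
$$J_\delta(t)=\frac1{p!}\int L_\delta(t,x)^pdx=\int_{[0,t]^p_\le}\int\prod_{j=1}^pp_\delta(W(s_j)-x)\,dx\,ds .$$
Let $Z_1,\dots,Z_p$ be i.i.d. $N(0,\delta I)$. The vector $(y_j+Z_j)_j$ has density $\prod_jp_\delta(u_j-y_j)$, so $\int\prod_jp_\delta(y_j-x)dx$ is the density at $0$ of $(y_j+Z_j-y_{j-1}-Z_{j-1})_{2\le j\le p}$. In $\sum_{j=2}^p\xi_j\cdot(Z_j-Z_{j-1})$ the coefficient of $Z_j$ is $\xi_j-\xi_{j+1}$, with the convention $\xi_1=\xi_{p+1}=0$. By Fourier inversion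
$$\int\prod_{j=1}^pp_\delta(y_j-x)dx=(2\pi)^{-2(p-1)}\int e^{i\sum_{j\ge2}\xi_j\cdot(y_j-y_{j-1})}e^{-\frac\delta2\sum_{j=1}^p|\xi_j-\xi_{j+1}|^2}d\xi,$$
while $\prod_{j\ge2}p_\varepsilon(y_j-y_{j-1})$ is the same integral with the weight $e^{-\frac\varepsilon2\sum_{j\ge2}|\xi_j|^2}$. Since $\sum_{j=1}^p|\xi_j-\xi_{j+1}|^2\le4\sum_{j\ge2}|\xi_j|^2$, the latter weight is at most the former with $\delta=\varepsilon/4$. In $\mathbb EB_\varepsilon(t)^m$ and $\mathbb EJ_{\varepsilon/4}(t)^m$ these weights are integrated against expectations $\mathbb Ee^{i\sum\xi\cdot(\text{increments of }W)}$, which are Gaussian characteristic functions and so positive. Hence $\mathbb EB_\varepsilon(t)^m\le\mathbb EJ_{\varepsilon/4}(t)^m$ for all $m\ge0$.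

To pass to exponential moments of a $p$-th root, let $h_p(x)=\sum_{k\ge0}\frac{x^{pk}}{(pk)!}=\frac1p\sum_{\omega^p=1}e^{\omega x}$. On $[0,\infty)$, $e^{-x}h_p(x)$ is continuous and positive, and it tends to $\frac1p$, because every $\omega\ne1$ has real part below $1$. So $c_pe^x\le h_p(x)\le e^x$ on $[0,\infty)$ for some $c_p>0$. The series $h_p(bB^{1/p})$ contains only integer powers of $B$, with nonnegative coefficients. Therefore, for $b>0$,
$$\mathbb Ee^{bB_\varepsilon(t)^{1/p}}\le c_p^{-1}\mathbb E\,h_p(bB_\varepsilon(t)^{1/p})\le c_p^{-1}\mathbb E\,h_p(bJ_{\varepsilon/4}(t)^{1/p})\le c_p^{-1}\mathbb E\exp\{b(p!)^{-1/p}\|L_{\varepsilon/4}(t,\cdot)\|_p\}.\tag{15}$$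

**Lemma 7.** For $b,\delta>0$,
$$\limsup_{t\to\infty}\tfrac1t\log\mathbb Ee^{b\|L_\delta(t,\cdot)\|_p}\le\mathcal M(b):=\sup_{y\ge0}\big\{b\kappa^2y^{2(p-1)/p}-\tfrac12y^2\big\}.$$

*Proof.* *Compactification.* Let $R>4$, $\mathbb T_R=\mathbb R^2/R\mathbb Z^2$, $\tilde W$ the projection of $W$, $\tilde p_\delta$ the periodized kernel and $\tilde L(x)=\int_0^t\tilde p_\delta(\tilde W_s-x)ds=\sum_{z\in\mathbb Z^2}L_\delta(t,x+Rz)$. As $\sum a_z^p\le(\sum a_z)^p$ for $a_z\ge0$, with $\frac1p+\frac1{p'}=1$,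
$$\|L_\delta\|_{L^p(\mathbb R^2)}\le\|\tilde L\|_{L^p(\mathbb T_R)}=\sup_{\|h\|_{p'}\le1}\int_0^t(\tilde p_\delta*h)(\tilde W_s)\,ds .$$
By Hölder, $|\tilde p_\delta*h|\le\|\tilde p_\delta\|_p$ and $|\tilde p_\delta*h(x)-\tilde p_\delta*h(y)|\le\|\tilde p_\delta(x-\cdot)-\tilde p_\delta(y-\cdot)\|_p$, which tends to $0$ as $x-y\to0$, uniformly in $h$. So $\{\tilde p_\delta*h:\|h\|_{p'}\le1\}$ is bounded and equicontinuous. By Arzelà–Ascoli, for each $\eta>0$ it has a finite sup-norm $\eta$-net $f_1,\dots,f_N$ of its own elements, and $\|\tilde L\|_p\le\max_i\int_0^tf_i(\tilde W_s)ds+\eta t$.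

*Feynman–Kac.* For $t\ge1$ bound the integral over $[0,1]$ by $\|f_i\|_\infty$ and apply the Markov property at time $1$, where $\tilde W_1$ has density at most $\|\tilde p_1\|_\infty$. With the self-adjoint operator $A=\frac12\Delta+bf_i$ on $L^2(\mathbb T_R)$,
$$\mathbb Ee^{b\int_0^tf_i(\tilde W_s)ds}\le e^{b\|f_i\|_\infty}\|\tilde p_1\|_\infty\langle1,e^{(t-1)A}1\rangle\le C_Re^{b\|f_i\|_\infty}e^{(t-1)\lambda_1},\quad \lambda_1=\sup_{\|g\|_2=1}\Big\{b\int f_ig^2-\tfrac12\|\nabla g\|_2^2\Big\}.$$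
Here $C_R$ depends only on $R$. For $f_i=\tilde p_\delta*h$ with $\|h\|_{p'}\le1$, $\int f_ig^2=\int h\,(\tilde p_\delta*g^2)\le\|\tilde p_\delta*g^2\|_p\le\|g^2\|_p=\|g\|_{2p}^2$. Bounding the exponential of the maximum by the sum over $i\le N$, letting $t\to\infty$ and then $\eta\to0$, the $\limsup$ is at most
$$\sup\big\{b\|g\|^2_{L^{2p}(\mathbb T_R)}-\tfrac12\|\nabla g\|_2^2:\ g\in H^1(\mathbb T_R),\ \|g\|_2=1\big\}.$$

*From the torus to the plane.* Let $\chi(x)=\min(1,R^{-1/2}\mathrm{dist}(x,\partial[0,R]^2))$ on $[0,R]^2$. It vanishes on the boundary, equals $1$ on $[\sqrt R,R-\sqrt R]^2$, and $|\nabla\chi|\le R^{-1/2}$. The average of $\int|g\chi(\cdot-a)|^{2p}$ over $a\in\mathbb T_R$ is $\|g\|_{2p}^{2p}R^{-2}\int\chi^{2p}\ge(1-2R^{-1/2})^2\|g\|_{2p}^{2p}$, so some $a$ does at least as well. The function $g\chi(\cdot-a)$, extended by $0$ from a square of side $R$, is in $H^1(\mathbb R^2)$. It has $L^2$ norm at most $1$ and gradient norm at most $\|\nabla g\|_2+R^{-1/2}$. By (2),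
$$(1-2R^{-1/2})^2\|g\|_{2p}^{2p}\le\kappa^{2p}\big(\|\nabla g\|_2+R^{-1/2}\big)^{2(p-1)} .$$
So the $\limsup$ is at most $\sup_{y\ge0}\{b(1-2R^{-1/2})^{-2/p}\kappa^2(y+R^{-1/2})^{2(p-1)/p}-\frac12y^2\}$. For $R\ge64$ the function of $y$ is at most $2b\kappa^2(y+1)^{2(p-1)/p}-\frac12y^2$. Since $2(p-1)/p<2$, this is negative outside a fixed compact interval, while the value at $y=0$ is nonnegative. So only $y$ in that interval matter, and there the convergence as $R\to\infty$ is uniform. The limit is $\mathcal M(b)$. $\square$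

**Step 2 (the rate for $B_\varepsilon$).** The purpose is to optimize over $b$. Substituting $x=\kappa^2y^{2(p-1)/p}$,
$$\mathcal M(b)=\sup_{x\ge0}\{bx-\Phi(x)\},\qquad \Phi(x)=\tfrac12(x/\kappa^2)^{p/(p-1)},$$
with $\Phi$ convex and differentiable. For $x>0$, $bx-\mathcal M(b)\le\Phi(x)$ for all $b$, with equality at $b=\Phi'(x)>0$. So $\sup_{b>0}\{bx-\mathcal M(b)\}=\Phi(x)$. Let $a>0$ and $x=(p!\,a)^{1/p}$. Then $\{B_\varepsilon(t)\ge at^p\}=\{(p!\,B_\varepsilon(t))^{1/p}\ge xt\}$. Chebyshev's inequality, (15) with $b(p!)^{1/p}$ in place of $b$, and Lemma 7 give $\limsup_t\frac1t\log P(B_\varepsilon(t)\ge at^p)\le-(bx-\mathcal M(b))$ for each $b>0$. Hence, for every $\varepsilon,a>0$,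
$$\limsup_{t\to\infty}\tfrac1t\log P(B_\varepsilon(t)\ge at^p)\le-\tfrac12(p!\,a)^{\frac1{p-1}}\kappa^{-\frac{2p}{p-1}}=-\lambda_0a^{\frac1{p-1}} .\tag{16}$$

**Step 3 (the rate for $\gamma$).** The purpose is to transfer (16). Let $0<\delta<\frac12$. By (13), for large $t$,
$$P(|\gamma(t)|\ge t^p)\le P(B_\varepsilon(t)\ge(1-2\delta)t^p)+P(|\gamma(t)-\gamma_{p,\varepsilon}([0,t]^p_\le)|\ge\delta t^p).$$
Let $t\to\infty$, then $\varepsilon\to0$ (Corollary 5 makes the second rate $-\infty$), then $\delta\to0$. Since $\gamma(t)\overset d=t\gamma(1)$,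
$$\limsup_{t\to\infty}\tfrac1t\log P(|\gamma(1)|\ge t^{p-1})\le-\lambda_0 .\tag{17}$$

## 8. The lower bound: tilting Brownian motion towards a near-optimal profile

Fix a small $\delta>0$. The plan is to force the path to have occupation profile $tg^2$, where $g$ nearly saturates (2).

**Step 1 (choice of $g$).** The purpose is a profile that is nearly optimal and regular enough for Itô's formula. We claim that there is $g\in C^\infty(\mathbb R^2)$, $g>0$, $\|g\|_2=1$, bounded and exponentially decaying together with its first two derivatives, with $\nabla\log g$ and $V:=\frac{\Delta g}{2g}$ bounded, such that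
$$\tfrac1{p!}\|g\|_{2p}^{2p}>1+3\delta,\qquad \tfrac12\|\nabla g\|_2^2\le\lambda_0(1+5\delta)^{\frac1{p-1}} .\tag{18}$$
Let $\delta'>0$. By density of $C_c^\infty$ in $H^1$ there is a nearly optimal function for (2) in $C_c^\infty$. Replacing it by its absolute value does not increase the gradient norm, since $|\nabla|f||\le|\nabla f|$ a.e., and a mollification restores smoothness with small change of all norms. So there is $0\le f\in C_c^\infty$ with $\|f\|_2=1$ and $\|f\|_{2p}^{2p}\ge(1-\delta')\kappa^{2p}\|\nabla f\|_2^{2p-2}$. The dilation $f\mapsto rf(r\,\cdot)$ preserves $\|f\|_2$ and multiplies both $\|f\|_{2p}^{2p}$ and $\|\nabla f\|_2^{2p-2}$ by $r^{2p-2}$, so it preserves the inequality. We may therefore take $\|f\|_{2p}^{2p}=p!(1+4\delta)$, and then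
$$\tfrac12\|\nabla f\|_2^2\le\tfrac12\Big(\frac{p!(1+4\delta)}{(1-\delta')\kappa^{2p}}\Big)^{\frac1{p-1}}=\lambda_0\Big(\frac{1+4\delta}{1-\delta'}\Big)^{\frac1{p-1}} .$$
Let $e_\eta(x)=\eta e^{-\sqrt{1+|x|^2}}$, $g_\eta=\sqrt{f^2+e_\eta^2}$ and $g=g_\eta/\|g_\eta\|_2$. Then $g_\eta$ is smooth and positive, $g_\eta\ge f$, and $\|g_\eta\|_2\ge1$ tends to $1$ as $\eta\to0$. By Cauchy–Schwarz $|\nabla g_\eta|^2=\frac{|f\nabla f+e_\eta\nabla e_\eta|^2}{f^2+e_\eta^2}\le|\nabla f|^2+|\nabla e_\eta|^2$. So (18) holds for $\delta',\eta$ small. Off the support of $f$, $\log g_\eta=\log\eta-\sqrt{1+|x|^2}$ has bounded first and second derivatives; on the compact support everything is continuous. Hence $\nabla\log g$ and $V=\frac12(\Delta\log g+|\nabla\log g|^2)$ are bounded, and the decay statements follow in the same way.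

**Step 2 (tilting).** The purpose is a change of measure under which $g^2dx$ is an invariant law. For $W$ started at $x$, Itô's formula gives $\int_0^t\nabla\log g(W)\cdot dW=\log\frac{g(W_t)}{g(x)}-\frac12\int_0^t\Delta\log g(W_s)ds$, so
$$N_t=\exp\Big(\int_0^t\nabla\log g(W)\cdot dW-\frac12\int_0^t|\nabla\log g(W_s)|^2ds\Big)=\frac{g(W_t)}{g(x)}e^{-\int_0^tV(W_s)ds} .\tag{19}$$
It is a martingale by Novikov's criterion, as $\nabla\log g$ is bounded. Let $\hat P_x$ be the measure on path space with $d\hat P_x=N_t\,dP_x$ on $\mathcal F_t$, and $\hat P=\hat P_0$. Under $\hat P_x$, $W$ is Markov with semigroup $\hat P_t\phi=g^{-1}S_t(g\phi)$, where $S_t=e^{t(\frac12\Delta-V)}$ is the Feynman–Kac semigroup. It is symmetric on $L^2(dx)$, and $S_tg=g$ because $\mathbb E_xN_t=1$. For bounded $\phi$, $\int g^2\hat P_t\phi\,dx=\int g\,S_t(g\phi)\,dx=\int(S_tg)g\phi\,dx=\int g^2\phi\,dx$. So $\mu=g^2dx$ is invariant. As $N_t>0$, all transition laws at positive times are equivalent to Lebesgue measure.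

**Step 3 (ergodic theorem from every starting point).** The purpose is to identify time averages under $\hat P_0$, not only for almost every start. Let $I$ be a shift-invariant event and $h(x)=\hat P_x(I)$. By the Markov property $\hat P_th(x)=\hat P_x(\text{the path shifted by }t\text{ lies in }I)=h(x)$ for every $x$. Under the stationary law $\hat P_\mu$, $h(W_t)=\hat P_\mu(I\,|\,\mathcal F_t)\to\mathbf 1_I$ a.s. by martingale convergence. But the law of $h(W_t)$ does not depend on $t$, so it is the law of $\mathbf 1_I$. Thus $h\in\{0,1\}$ $\mu$-a.e., so $h=\mathbf 1_A$ Lebesgue-a.e. for some Borel $A$. By equivalence to Lebesgue measure, $h=\hat P_th=\hat P_t\mathbf 1_A$ everywhere. If $|A|>0$, the right side is positive everywhere, so $h=1$ a.e., and then $h=\hat P_th=1$ everywhere. If $|A|=0$, $h=0$ everywhere. Hence $\hat P_\mu$ is ergodic. For bounded measurable $\phi$, Birkhoff's theorem says that the shift-invariant event $\{\frac1t\int_0^t\phi(W_s)ds\to\int\phi g^2dx\}$ has $\hat P_\mu$-probability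 $1$. So its function $h$ is not identically $0$, hence is identically $1$: the event has $\hat P_x$-probability $1$ for every $x$, in particular for $x=0$.

**Step 4 (the limit of $B_\varepsilon$ under $\hat P$).** The purpose is to pass from averages of one point to averages over ordered $p$-tuples. $\hat P$-a.s., $\frac1t\int_0^{bt}\phi(W_s)ds\to b\int\phi g^2dx$ for all rational $b\in[0,1]$ and all $\phi$ in a countable subset of $C_c(\mathbb R^2)$ that is dense in sup norm. Let $\nu_t=\frac1t\int_0^t\delta_{(s/t,W_s)}ds$, a probability measure on $[0,1]\times\mathbb R^2$. Approximating functions in $C_c([0,1]\times\mathbb R^2)$ uniformly by step functions in the first variable with values in the dense set, we see that $\nu_t$ converges vaguely to $du\otimes g^2dx$. Since the limit is a probability measure, the convergence is weak, and then $\nu_t^{\otimes p}\to(du\otimes g^2dx)^{\otimes p}$ weakly. Now $t^{-p}B_\varepsilon(t)$ is the integral of $\mathbf 1[u_1<\dots<u_p]\prod_{j\ge2}p_\varepsilon(x_j-x_{j-1})$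 against $\nu_t^{\otimes p}$. The kernel product is bounded and continuous, and the boundary of $\{u_1<\dots<u_p\}$ is null for the limit. So $\hat P$-a.s.
$$t^{-p}B_\varepsilon(t)\to\frac1{p!}\int\prod_{j=2}^pp_\varepsilon(x_j-x_{j-1})\prod_{j=1}^pg^2(x_j)\,dx,\qquad \frac1t\int_0^tV(W_s)ds\to\int Vg^2=\tfrac12\int g\,\Delta g=-\tfrac12\|\nabla g\|_2^2 .$$
Substitute $x_j=x_{j-1}+\sqrt\varepsilon z_j$ in the first limit. As $g$ is bounded and continuous, dominated convergence shows that it tends to $\frac1{p!}\|g\|_{2p}^{2p}>1+3\delta$ as $\varepsilon\to0$. So for $\varepsilon$ small it exceeds $1+2\delta$.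

**Step 5 (the cost, and conclusion).** The purpose is to return to $P$. Let $A_t=\{B_\varepsilon(t)\ge(1+2\delta)t^p,\ \int_0^tV(W_s)ds\ge-t(\frac12\|\nabla g\|_2^2+\delta)\}$. By Step 4, $\hat P(A_t)\to1$. Since $dP=N_t^{-1}d\hat P$ on $\mathcal F_t$,
$$P(B_\varepsilon(t)\ge(1+2\delta)t^p)\ge\hat{\mathbb E}\Big[\mathbf 1_{A_t}\frac{g(0)}{g(W_t)}e^{\int_0^tV(W_s)ds}\Big]\ge\frac{g(0)}{\|g\|_\infty}e^{-t(\frac12\|\nabla g\|_2^2+\delta)}\hat P(A_t).$$
By (18), for all small $\varepsilon$, $\liminf_t\frac1t\log P(B_\varepsilon(t)\ge(1+2\delta)t^p)\ge-\lambda_0(1+5\delta)^{1/(p-1)}-\delta$. By (13), for large $t$,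
$$P(\gamma(t)\ge t^p)\ge P(B_\varepsilon(t)\ge(1+2\delta)t^p)-P(|\gamma(t)-\gamma_{p,\varepsilon}([0,t]^p_\le)|\ge\delta t^p).$$
By Corollary 5, for $\varepsilon$ small the last probability has a strictly smaller exponential rate than the first. Hence $\liminf_t\frac1t\log P(\gamma(1)\ge t^{p-1})\ge-\lambda_0(1+5\delta)^{1/(p-1)}-\delta$. Let $\delta\to0$. Together with (17), and with (14) for $\delta=1$, this proves Theorem 1, and with it the conjecture (3) with $\lambda_0$ given by (4). $\blacksquare$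

## 9. Proof of Theorem 2(a): large deviations and moments

**Step 1 (LDP).** The purpose is to extend Theorem 1 from one level to all sets. Replacing $t$ by $x^{1/(p-1)}t$ in Theorem 1, for every $x>0$,
$$\tfrac1t\log P(\gamma(1)\ge xt^{p-1})\to-\lambda_0x^{1/(p-1)},\qquad \tfrac1t\log P(\gamma(1)\le-xt^{p-1})\to-\infty .\tag{20}$$
The sets $\{I\le c\}=[0,(c/\lambda_0)^{p-1}]$, $c\ge0$, are compact. Let $F$ be closed. If $0\in F$ the upper bound is trivial. Otherwise $F\subset(-\infty,-a]\cup[b,\infty)$ with $a>0$ and $b$ the smallest positive element of $F$ (omit $[b,\infty)$ if there is none), and (20) gives the rate $-I(b)=-\inf_FI$, respectively $-\infty$. Let $G$ be open and $x\in G$. If $x>0$ and $(x-r,x+r)\subset G$ with $0<r<x$, then $P(\gamma(1)/t^{p-1}\in G)\ge P(\gamma(1)\ge(x-\frac r2)t^{p-1})-P(\gamma(1)\ge(x+\frac r2)t^{p-1})$. As $I$ is strictly increasing on $[0,\infty)$ the second term is exponentially negligible. The rate is at least $-I(x-\frac r2)\ge-I(x)$. If $x=0$, $P(|\gamma(1)|<rt^{p-1})\to1$.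 If $x<0$ then $I(x)=\infty$.

**Step 2 (negative part).** For $\lambda>0$, $\mathbb E\exp\{\lambda(\gamma(1)^-)^{1/(p-1)}\}=1+\int_0^\infty\lambda e^{\lambda y}P(\gamma(1)\le-y^{p-1})dy<\infty$, because the probability decays faster than every exponential. For $\lambda\le0$ it is trivial.

**Step 3 (moments).** Let $Y=|\gamma(1)|^{1/(p-1)}$. For $0<\lambda<\lambda_0$, $(\lambda Y)^k/k!\le e^{\lambda Y}$ gives $\mathbb EY^k\le k!\,\lambda^{-k}\mathbb Ee^{\lambda Y}$. So $\limsup_k\frac1k\log(\mathbb EY^k/k!)\le-\log\lambda$, and $\lambda\uparrow\lambda_0$. Conversely, $\mathbb EY^k\ge(k/\lambda_0)^kP(Y\ge k/\lambda_0)=(k/\lambda_0)^ke^{-k(1+o(1))}$, and $k!=k^ke^{-k(1+o(1))}$. Hence $\frac1k\log(\mathbb EY^k/k!)\to-\log\lambda_0$. Take $k=m(p-1)$, for which $\mathbb EY^k=\mathbb E|\gamma(1)|^m$, and multiply by $p-1$. $\blacksquare$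

## 10. Proof of Theorem 2(b): the law of the iterated logarithm

Let $\Lambda=\lambda_0^{-(p-1)}$ and $\ell_k=\log k$.

**Step 1 (increments and continuity).** The purpose is a moment bound on $\gamma(t)-\gamma(s)$. For $s<t\le T$, $\gamma(t)-\gamma(s)=\gamma_p(\{s<s_p\le t\}\cap[0,t]^p_\le)$. Let $\hat W(u)=W(t)-W(t-u)$, a Brownian motion on $[0,t]$, and $s'_j=t-s_{p+1-j}$. Then $\hat W(s'_j)-\hat W(s'_{j-1})=W(s_{p+2-j})-W(s_{p+1-j})$, so the product of kernels is the same, and the condition $s_p>s$ becomes $s_1'<t-s$. So the increment has the law of $\gamma_p(\{s_1<t-s\}\cap[0,t]^p_\le)$, and Corollary 4(ii) gives, for even $m$,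
$$\|\gamma(t)-\gamma(s)\|_m\le Ce^{T/m}(t-s)^\theta m^p .\tag{21}$$
Kolmogorov's criterion with $m\theta>1$ gives a continuous version, which we use from now on. The scaling (1) holds for it as a process.

**Step 2 (upper bound for the limsup).** Fix $\eta>0$. On $[2^k,2^{k+1}]$, $\log\log t\sim\ell_k$ uniformly. By scaling with factor $2^k/\ell_k$, the probability that $\gamma(t)\ge(1+3\eta)\Lambda t\ell_k^{p-1}$ for some $t\in[2^k,2^{k+1}]$ equals the probability that $\gamma(x)\ge(1+3\eta)\Lambda x\ell_k^{p-1}$ for some $x\in[\ell_k,2\ell_k]$. Let $0<\rho\le1$, $x_v=\ell_k+v\rho$, $0\le v\le\ell_k/\rho$. If $x\in[x_v,x_{v+1}]$ is such a point and $\sup_{[x_v,x_{v+1}]}|\gamma-\gamma(x_v)|<\eta\Lambda\ell_k^p$, then $\gamma(x_v)\ge(1+3\eta)\Lambda x_v\ell_k^{p-1}-\eta\Lambda\ell_k^p\ge(1+2\eta)\Lambda x_v\ell_k^{p-1}$, as $x_v\ge\ell_k$. So for some $v$ one of the following occurs: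

1. $\gamma(x_v)\ge(1+2\eta)\Lambda x_v\ell_k^{p-1}$;
2. $\sup_{[x_v,x_{v+1}]}|\gamma-\gamma(x_v)|\ge\eta\Lambda\ell_k^p$.

Event 1 has, for each $v$, probability $P(\gamma(1)\ge(1+2\eta)\Lambda\ell_k^{p-1})$. By (20) and $\lambda_0\Lambda^{1/(p-1)}=1$ the total is at most $(1+\ell_k/\rho)\,k^{-(1+2\eta)^{1/(p-1)}(1+o(1))}$, summable in $k$.

For event 2 take $m=2\lceil\ell_k\rceil$ and $T=3\ell_k$ in (21) for large $k$: $e^{T/m}\le e^{3/2}$ and $m^p\le(4\ell_k)^p$, so $\|\gamma(t)-\gamma(s)\|_m\le C(t-s)^\theta\ell_k^p$ on the cell. By continuity, the supremum over the cell is at most $\sum_{j\ge0}$ of the maximum of the $2^j$ increments over dyadic subintervals of length $\rho2^{-j}$. The $L^m$ norm of a maximum of $2^j$ variables is at most $2^{j/m}$ times the largest $L^m$ norm. Hence for $m\ge2/\theta$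
$$\Big\|\sup_{[x_v,x_{v+1}]}|\gamma-\gamma(x_v)|\Big\|_m\le\sum_{j\ge0}2^{j/m}C(\rho2^{-j})^\theta\ell_k^p\le C\rho^\theta\ell_k^p .$$
By Markov, event 2 has total probability at most $(1+\ell_k/\rho)(C\rho^\theta/(\eta\Lambda))^m$. Choose $\rho$ so small that $C\rho^\theta/(\eta\Lambda)\le e^{-2}$. Since $m\ge2\ell_k$, the bound is $(1+\ell_k/\rho)k^{-4}$, summable. By Borel–Cantelli the limsup is a.s. at most $(1+3\eta)\Lambda$; let $\eta\to0$.

**Step 3 (the liminf is nonnegative).** Run the same argument for $-\gamma$. If $-\gamma(x)\ge2\delta x\ell_k^{p-1}$ for some $x\in[x_v,x_{v+1}]$, then either $-\gamma(x_v)\ge\delta x_v\ell_k^{p-1}$ or $\sup_{[x_v,x_{v+1}]}|\gamma-\gamma(x_v)|\ge\delta\ell_k^p$. The first has probability $P(\gamma(1)\le-\delta\ell_k^{p-1})\le e^{-2\ell_k}=k^{-2}$ for large $k$ by (14). Times $1+\ell_k/\rho$ this is summable. The second is treated as event 2 with $\delta$ in place of $\eta\Lambda$. So $\liminf_t\gamma(t)/(t(\log\log t)^{p-1})\ge-2\delta$ a.s. for every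 $\delta>0$.

**Step 4 (lower bound for the limsup).** The purpose is to find independent large contributions. Let $t_k=k^k$; then $\ell_k\sim\log\log t_{k+1}$ and $t_k/t_{k+1}\le\frac1{k+1}$. Write
$$\gamma(t_{k+1})=\gamma_p([t_k,t_{k+1}]^p_\le)+\gamma_p(Q_k),\qquad Q_k=\{s_1<t_k\}\cap[0,t_{k+1}]^p_\le .$$
The first terms depend on increments of $W$ over disjoint intervals, so they are independent. They are distributed as $(t_{k+1}-t_k)\gamma(1)$. For $0<\eta<1$, (20) shows that they exceed $(1-\eta)\Lambda(t_{k+1}-t_k)(\log\log t_{k+1})^{p-1}$ with probability $k^{-(1-\eta)^{1/(p-1)}(1+o(1))}$, not summable. So this happens infinitely often a.s. For the second terms, scaling with factor $t_{k+1}/\ell_k$ gives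
$$\gamma_p(Q_k)\overset d=\frac{t_{k+1}}{\ell_k}\,\gamma_p(\{s_1<r\}\cap[0,\ell_k]^p_\le),\qquad r=\ell_k\frac{t_k}{t_{k+1}}\le\frac{\ell_k}k .$$
By Corollary 4(ii) with $m=2\lceil\ell_k\rceil$ and Markov, $P(|\gamma_p(Q_k)|\ge\delta t_{k+1}\ell_k^{p-1})\le(Cr^\theta/\delta)^m$. Since $r\to0$, the base is eventually at most $e^{-1}$, and $m\ge2\log k$ gives the summable bound $k^{-2}$. As $(t_{k+1}-t_k)/t_{k+1}\to1$, the limsup is a.s. at least $(1-\eta)\Lambda-\delta$ for all $\eta,\delta>0$, hence at least $\Lambda$.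

**Step 5 (liminf and limit points).** Since $\gamma(t)/t\overset d=\gamma(1)$, the ratio $\gamma(t)/(t(\log\log t)^{p-1})$ tends to $0$ in probability. So it tends to $0$ a.s. along some sequence $t\to\infty$, and the liminf is at most $0$. With Step 3 it equals $0$. The ratio is continuous in $t$ with liminf $0$ and limsup $\Lambda$, so by the intermediate value theorem every value in $[0,\Lambda]$ is a limit point, and no other value is. $\blacksquare$
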